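
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Sequential compactness of compact subsets\\ is not a three-space property of topological groups}


\begin{abstract}
We construct, in ZFC, a $\sigma$-compact Hausdorff abelian topological group $G$ with a closed subgroup $N$ such that all compact subsets of $N$ and of $G/N$ are sequentially compact, while $G$ contains a compact set that is not sequentially compact. The quotient $G/N$ can be made countable and metrizable. We also identify the compact subsets of $N$ that are responsible for such a failure, and give conditions on $N$ under which it cannot occur.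
\end{abstract}

\section{The question and the results}

All topological groups and all compact spaces in this paper are Hausdorff. A space is \emph{sequentially compact} if each of its sequences has a subsequence converging to a point of the space. A point $z$ is a \emph{cluster point} of a sequence $(y_n)$ if every neighborhood of $z$ contains $y_n$ for infinitely many $n$. The set of cluster points is closed; in a compact space it is nonempty, and if it consists of a single point, then the sequence converges to that point.

Compact metrizable spaces are sequentially compact, but compact spaces need not be: in the product $2^{\mathcal P(\omega)}$, where $\mathcal P(\omega)$ is the power set of $\omega$, consider the points $f_n$ with $f_n(A)=1$ if and only if $n\in A$. If $X\subset\omega$ is infinite and $A\subset X$ is such that $A$ and $X\setminus A$ are infinite, then the coordinate $A$ takes both values $0$ and $1$ infinitely often along $(f_n)_{n\in X}$. So no subsequence of $(f_n)$ converges.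

Let $N$ be a closed normal subgroup of a topological group $G$, and let $G/N$ carry the quotient topology. The following question is posed in \cite{book}:
\begin{quote}
\emph{If all compact subsets of $N$ and of $G/N$ are sequentially compact, must all compact subsets of $G$ be sequentially compact?}
\end{quote}
In other words: is ``all compact subsets are sequentially compact'' a three-space property?

Simple cases suggest that it is. If $G$ is the topological product $N\times H$, then a compact set $C\subset G$ is a closed subset of the product of its two projections. These are sequentially compact, and hence so is $C$. If all compact subsets of $G/N$ are finite (for instance, if $G/N$ is discrete), then a compact $C\subset G$ lies in finitely many cosets of $N$; it is a finite union of sets $C\cap gN$, each a translate of a compact subset of $N$, and so $C$ is again sequentially compact.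

In general, let $(x_n)$ be a sequence in a compact set $K\subset G$. Its image in $G/N$ has a convergent subsequence; after passing to it and applying a translation we may assume that the image of $(x_n)$ converges to the identity. Then all cluster points of $(x_n)$ lie in the compact set $K\cap N$, which is sequentially compact. But the points $x_n$ themselves need not lie in $N$, and nothing so far says that a subsequence of $(x_n)$ must converge. We are left with a question about compact spaces only: \emph{in a compact space, can a sequence without convergent subsequences have all its cluster points in a closed, sequentially compact subset?} We shall see that it can, and that every instance can be built into a group.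

\begin{theorem}\label{thm:main}
There are a $\sigma$-compact Hausdorff abelian topological group $G$ and a closed subgroup $N$ of $G$ such that all compact subsets of $N$ and of $G/N$ are sequentially compact, $G/N$ is countable, and $G$ contains a compact set that is not sequentially compact.
\end{theorem}

So the answer to the question is negative, in ZFC. It remains negative for the simplest non-discrete quotients. Let $\mathbb Z^{(\omega)}$ denote the group of finitely supported integer sequences.

\begin{theorem}\label{thm:metrizable}
In Theorem~\ref{thm:main} one can in addition have $G/N$ topologically isomorphic to $\mathbb Z^{(\omega)}$ with the topology inherited from the product $\mathbb Z^\omega$, where $\mathbb Z$ is discrete. In particular, $G/N$ can be countable and metrizable.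
\end{theorem}

The failure can be traced to certain compact subsets of $N$.

\begin{definition}\label{def:bad}
A compact space $L$ is \emph{bad} if there are a compact space $K\supset L$ and a sequence in $K$ with no convergent subsequence, all of whose cluster points lie in $L$.
\end{definition}

\begin{theorem}\label{thm:reduction}
\begin{enumerate}
\item[(i)] Let $N$ be a closed normal subgroup of a topological group $G$. If all compact subsets of $G/N$ are sequentially compact and some compact subset of $G$ is not, then $N$ contains a bad compact subset.
\item[(ii)] Conversely, every bad sequentially compact compact space $L$ embeds in a group $N$ as in Theorem~\ref{thm:main}; that is, there are $G$ and $N$ with all the properties listed there such that $N$ contains a homeomorphic copy of $L$.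
\end{enumerate}
\end{theorem}

The last theorem is positive. An infinite set $A\subset\omega$ is a \emph{pseudo-intersection} of a family of subsets of $\omega$ if $A\setminus B$ is finite for each $B$ in the family. Let $\mathfrak p$ be the least size of a family of subsets of $\omega$ all of whose finite intersections are infinite and which has no pseudo-intersection. Let $\mathfrak s$ be the least size of a \emph{splitting family}, that is, of a family $\mathcal S$ of subsets of $\omega$ such that for each infinite $X\subset\omega$ there is $S\in\mathcal S$ with $X\cap S$ and $X\setminus S$ both infinite. Both cardinals are uncountable (Section~\ref{sec:positive}). The \emph{weight} of a space is the least size of a base for its topology.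

\begin{theorem}\label{thm:positive}
Let $N$ be a closed normal subgroup of a topological group $G$. Suppose that compact subsets of $G/N$ are sequentially compact, and that every nonempty compact $E\subset N$ contains a nonempty closed subset $F$ of weight $<\mathfrak s$ which is an intersection of fewer than $\mathfrak p$ open subsets of $E$. Then all compact subsets of $G$ are sequentially compact.

The hypothesis on $N$ holds, for example, if the compact subsets of $N$ all have weight $<\mathfrak s$ (e.g.\ are metrizable), or are all scattered, or if each nonempty compact subset of $N$ has a relatively $G_\delta$ point, or if all compact subsets of $N$ have cardinality $<2^{\mathfrak p}$.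
\end{theorem}

Section~\ref{sec:bad} proves Theorem~\ref{thm:reduction}(i) and puts the witnesses of badness into a normal form. Section~\ref{sec:space} constructs a bad sequentially compact space; this is the heart of the paper. Section~\ref{sec:groups} passes from spaces to groups and proves Theorems~\ref{thm:main} and~\ref{thm:reduction}(ii). Sections~\ref{sec:metrizable} and~\ref{sec:positive} prove Theorems~\ref{thm:metrizable} and~\ref{thm:positive}.

\section{Bad compact spaces}\label{sec:bad}

\begin{proof}[Proof of Theorem~\ref{thm:reduction}(i)]
Let $\pi:G\to G/N$ be the quotient map, $K\subset G$ compact, and $(x_n)$ a sequence in $K$ without a convergent subsequence. The compact set $\pi(K)$ is sequentially compact, so after passing to a subsequence we have $\pi(x_n)\to\pi(g)$ for some $g\in G$. The sequence $(g^{-1}x_n)$ lies in the compact set $g^{-1}K$ and has no convergent subsequence. If $z$ is one of its cluster points, then $\pi(z)$ is a cluster point of a sequence converging to the identity of the Hausdorff group $G/N$, so $z\in N$. Thus all cluster points lie in $L=g^{-1}K\cap N$, which is compact because $N$ is closed. So $L$ is a bad compact subset of $N$.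
\end{proof}

Not every sequentially compact compact space is bad. Let $(y_n)$ be a sequence in a compact space and suppose its set $E$ of cluster points has an isolated point $z$. Choose an open $W\ni z$ with $\overline W\cap E=\{z\}$. Infinitely many $y_n$ lie in $W$; all cluster points of this subsequence lie in $\overline W\cap E=\{z\}$, so it converges to $z$. If all cluster points lie in a scattered space $L$, then the nonempty set $E\subset L$ does have an isolated point. Hence scattered compact spaces are never bad. This argument is the smallest case of Theorem~\ref{thm:positive}.

For the construction of groups it is convenient to make the terms of the sequence isolated. Let $\omega+1=\omega\cup\{\omega\}$ be the convergent sequence: the points of $\omega$ are isolated and the sets $[m,\omega]=\{n\in\omega:n\ge m\}\cup\{\omega\}$, $m\in\omega$, form a neighborhood base at the point $\omega$.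

\begin{lemma}\label{lem:normal}
Let $K_0\supset L_0$ and a sequence $(y_n)$ in $K_0$ witness that $L_0$ is bad. In $(\omega+1)\times K_0$ put
\[
x_n=(n,y_n),\qquad L=\{\omega\}\times L_0,\qquad K=\{x_n:n\in\omega\}\cup L .
\]
Then $K$ is compact, $L$ is closed in $K$ and homeomorphic to $L_0$, the $x_n$ are distinct isolated points of $K$, and $(x_n)$ has no convergent subsequence.
\end{lemma}

\begin{proof}
We show that $K$ is closed in $(\omega+1)\times K_0$. A point $(n,z)$ with $n\in\omega$ and $z\ne y_n$ has the neighborhood $\{n\}\times(K_0\setminus\{y_n\})$, which misses $K$. Let $(\omega,z)\notin L$. Then $z\notin L_0$, so $z$ is not a cluster point of $(y_n)$, and $z$ has an open neighborhood $W$ disjoint from the closed set $L_0$ that contains $y_n$ for only finitely many $n$, say only for $n<m$. Then $[m,\omega]\times W$ misses $K$. So $K$ is compact. The set $L$ is a compact copy of $L_0$, hence closed. Since $\{n\}\times K_0$ is open and meets $K$ only in $x_n$, each $x_n$ is isolated. Finally, if $(x_n)_{n\in A}$ converged for an infinite $A\subset\omega$, then so would $(y_n)_{n\in A}$.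
\end{proof}

\section{A bad sequentially compact space}\label{sec:space}

The goal of this section is the following.

\begin{proposition}\label{prop:space}
There are a set $T$ and a sequence $(f_n)$ in $2^T$ such that $(f_n)$ has no convergent subsequence, but the set $L_0$ of all cluster points of $(f_n)$ is sequentially compact. Hence $L_0$ is bad.
\end{proposition}

Each $t\in T$ will come with a set $b_t\subset\omega$, and $f_n(t)=1$ will mean $n\in b_t$. There are two opposite demands. There must be enough sets $b_t$ to split every infinite $X\subset\omega$ into two infinite parts, so that no $(f_n)_{n\in X}$ converges. But there must not be too many. With all subsets of $\omega$, as in the introduction, the cluster points are the characteristic functions of the free ultrafilters, and they do not form a sequentially compact set: partition $\omega$ into infinite sets $D_0,D_1,\dots$ and choose a free ultrafilter $u_n\ni D_n$ for each $n$. If $J\subset I\subset\omega$ with $J$ and $I\setminus J$ infinite, then the coordinate $\bigcup_{n\in J}D_n$ has value $1$ at $u_n$ for $n\in J$ and value $0$ for $n\in I\setminus J$. So no subsequence $(u_n)_{n\in I}$ converges.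

The idea is to arrange the sets $b_t$ in a tree, with incomparable sets almost disjoint. A cluster point then selects only a path through the tree, and sequences of paths are easy to control.

\subsection{A small case: the binary tree and one more level}

For $k<\omega$ let $\mathcal B_k$ be the set of residue classes modulo $2^k$ in $\omega$, let $T_{<\omega}=\{(k,b):k<\omega,\ b\in\mathcal B_k\}$, and let $f_n(k,b)=1$ if and only if $n\in b$. Each $f_n$ takes the value $1$ exactly once on each level $k$, and the classes in question decrease with $k$. So the cluster points are characteristic functions of infinite branches of the binary tree. This is a metrizable situation, and there are convergent subsequences. For example, let $X=\{2^j:j\in\omega\}$; then $(f_n)_{n\in X}$ converges to the branch of the classes containing $0$, since on each level $X$ is contained, up to a finite set, in a single class.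

To split $X$ we add a level $\omega$. Let $D$ be the set of all infinite subsets of $\omega$ that are, for each $k$, contained up to a finite set in one class modulo $2^k$. Every infinite $Y\subset\omega$ contains a member of $D$: choose classes $b_0\supset b_1\supset\cdots$ with $b_k\in\mathcal B_k$ and $Y\cap b_k$ infinite, and then $n_0<n_1<\cdots$ with $n_k\in Y\cap b_k$. Both $A=\{4^j:j\in\omega\}$ and $A'=\{2\cdot4^j:j\in\omega\}$ are in $D$. Extend $\{A,A'\}$ to a maximal family $\mathcal B_\omega\subset D$ of sets with pairwise finite intersections, and add the coordinates $(\omega,b)$, $b\in\mathcal B_\omega$, again with $f_n(\omega,b)=1$ if and only if $n\in b$. Then $(f_n)_{n\in X}$ no longer converges, because of the coordinate $(\omega,A)$.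

What are the cluster points now? Let $g$ be one. It still selects one class on each finite level. It selects at most one $b\in\mathcal B_\omega$: if it selected two, infinitely many $n$ would lie in both. For the same reason a selected $b$ meets each selected class in an infinite set, and, as $b\in D$, is contained in it up to a finite set. So $g$ is a branch of the binary tree, possibly extended by one node of level $\omega$ above it. The new cluster points do no harm. A node of level $\omega$ determines the branch below it, so it lies on at most one cluster point. Hence, in a sequence of distinct cluster points, each coordinate of level $\omega$ has the value $1$ at most once, and a subsequence converges as soon as its branches converge in the binary tree.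

We have split one sequence and kept control of the cluster points. The general construction repeats this transfinitely until every infinite $X$ is split. The difficulty is to have a common refinement of all previous levels at every stage; the right choice of the height of the tree takes care of it.

\subsection{The splitting tree}

Write $A\subset^*B$ if $A\setminus B$ is finite. A \emph{MAD family} is a maximal family of infinite subsets of $\omega$ that are pairwise almost disjoint, i.e.\ distinct members have finite intersection. Finite families, such as $\{\omega\}$, are allowed. By maximality, every infinite $X\subset\omega$ has infinite intersection with some member. We say that $X$ is \emph{split} by a MAD family $\mathcal A$ if $X\cap A$ is infinite for at least two $A\in\mathcal A$. If $X\subset^*A$ for some $A\in\mathcal A$, then $X$ is not split by $\mathcal A$. The converse also holds.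

\begin{lemma}\label{lem:nosplit}
If an infinite $X$ is not split by a MAD family $\mathcal A$, then $X\subset^*A$ for some $A\in\mathcal A$.
\end{lemma}

\begin{proof}
Choose $A\in\mathcal A$ with $X\cap A$ infinite. If $X\setminus A$ were infinite, it would meet some $A'\in\mathcal A$ in an infinite set. Then $A'\ne A$, and $X$ would be split.
\end{proof}

Let $\kappa$ be the least cardinality of a set of MAD families such that every infinite $X\subset\omega$ is split by one of them.
\begin{itemize}
\item \emph{Such sets exist.} Take all the families $\{A,\omega\setminus A\}$ with $A$ and $\omega\setminus A$ infinite. An infinite $X$ is split by $\{A,\omega\setminus A\}$ if $A\subset X$ and both $A$ and $X\setminus A$ are infinite.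
\item \emph{$\kappa$ is infinite.} Given MAD families $\mathcal A_1,\dots,\mathcal A_k$, choose successively $A_i\in\mathcal A_i$ such that $A_1\cap\dots\cap A_i$ is infinite. Then $A_1\cap\dots\cap A_k$ is contained in each $A_i$, so it is not split by any $\mathcal A_i$.
\end{itemize}
The minimality of $\kappa$ provides common refinements of fewer than $\kappa$ families. This is why $\kappa$ is the right height for the tree.

\begin{lemma}\label{lem:refine}
Let $\mathcal C_\beta$ $(\beta\in I)$ be MAD families, $|I|<\kappa$. There is a MAD family $\mathcal B$ that refines each $\mathcal C_\beta$: for every $b\in\mathcal B$ and $\beta\in I$ there is $C\in\mathcal C_\beta$ with $b\subset^*C$.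
\end{lemma}

\begin{proof}
Let $D$ be the set of all infinite $X\subset\omega$ such that for each $\beta\in I$ we have $X\subset^*C$ for some $C\in\mathcal C_\beta$. We claim that every infinite $Y\subset\omega$ contains a member of $D$. For each $\beta$ the infinite ones among the traces $C\cap Y$, $C\in\mathcal C_\beta$, form a MAD family on $Y$: they are almost disjoint, and an infinite $Z\subset Y$ meets some $C$, hence $C\cap Y$, in an infinite set. Transfer the situation to $\omega$ by a bijection between $Y$ and $\omega$. As $|I|<\kappa$, some infinite $X\subset Y$ is not split by any of these families of traces. Since $X\cap C=X\cap(C\cap Y)$, it is not split by any $\mathcal C_\beta$ either, and $X\in D$ by Lemma~\ref{lem:nosplit}.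

Let $\mathcal B$ be a maximal almost disjoint subfamily of $D$. If an infinite $Y$ were almost disjoint from all members of $\mathcal B$, then so would be any $X\in D$ with $X\subset Y$, contradicting maximality in $D$. So $\mathcal B$ is a MAD family.
\end{proof}

Fix MAD families $\mathcal A_\alpha$ $(\alpha<\kappa)$ such that every infinite $X$ is split by one of them. By recursion choose MAD families $\mathcal B_\alpha$ $(\alpha<\kappa)$ such that $\mathcal B_\alpha$ refines $\mathcal A_\alpha$ and all $\mathcal B_\beta$ with $\beta<\alpha$. Lemma~\ref{lem:refine} applies at each stage, because $\kappa$ is infinite and so $|\alpha|+1<\kappa$. Let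
\[
T=\{(\alpha,b):\alpha<\kappa,\ b\in\mathcal B_\alpha\},\qquad
(\alpha,b)\le(\beta,c)\iff\alpha\le\beta\text{ and }c\subset^*b .
\]
The set $\{(\alpha,b):b\in\mathcal B_\alpha\}$ is \emph{level} $\alpha$ of $T$. (This is a weak form of the Balcar--Pelant--Simon base tree.)

\begin{lemma}\label{lem:tree}
\begin{enumerate}
\item[(T1)] For $\alpha\le\beta<\kappa$ and $c\in\mathcal B_\beta$ there is exactly one $b\in\mathcal B_\alpha$ with $c\subset^*b$. The relation $\le$ is a partial order, and the set of predecessors of $(\beta,c)$, including $(\beta,c)$ itself, is a chain with exactly one element on each level $\alpha\le\beta$.
\item[(T2)] If $(\alpha,b)$ and $(\beta,c)$ are incomparable, then $b\cap c$ is finite.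
\item[(T3)] For every infinite $X\subset\omega$ there is $(\alpha,b)\in T$ such that $X\cap b$ and $X\setminus b$ are both infinite.
\end{enumerate}
\end{lemma}

\begin{proof}
(T1) Existence holds by refinement if $\alpha<\beta$, and with $b=c$ if $\alpha=\beta$. If $c\subset^*b$ and $c\subset^*b'$ with $b,b'\in\mathcal B_\alpha$, then $b\cap b'$ is infinite and $b=b'$. Reflexivity and transitivity of $\le$ are clear. If $(\alpha,b)\le(\beta,c)\le(\alpha,b)$, then $\alpha=\beta$ and $c\subset^*b$, so $b=c$ by uniqueness. The existence and uniqueness of $b$ say that $(\beta,c)$ has exactly one predecessor on each level $\alpha\le\beta$. Let $(\alpha,b)$ and $(\alpha',b')$ be two predecessors with $\alpha\le\alpha'$. There is $b''\in\mathcal B_\alpha$ with $b'\subset^*b''$. Then $c\subset^*b''$, so $b''=b$ and $(\alpha,b)\le(\alpha',b')$.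

(T2) By symmetry let $\alpha\le\beta$. Then $c\subset^*b'$ for some $b'\in\mathcal B_\alpha$, and $b'\ne b$ by incomparability. So $b\cap b'$ is finite, and hence so is $b\cap c$.

(T3) Let $\mathcal A_\alpha$ split $X$. If $\mathcal B_\alpha$ did not split $X$, then by Lemma~\ref{lem:nosplit} we would have $X\subset^*b\subset^*A$ with $b\in\mathcal B_\alpha$ and $A\in\mathcal A_\alpha$, and $\mathcal A_\alpha$ would not split $X$. So $X\cap b$ and $X\cap b'$ are infinite for two distinct $b,b'\in\mathcal B_\alpha$. Since $b\cap b'$ is finite, $X\setminus b$ contains all but finitely many points of $X\cap b'$.
\end{proof}

\subsection{Sequences of paths}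

A \emph{path} is a downward closed chain $P\subset T$; the empty set is a path. By (T1), a path meets each level at most once, and the levels it meets form an initial segment of $\kappa$, that is, an ordinal $o(P)\le\kappa$. The intersection of two paths is a path, and it is an initial segment (a downward closed subset) of both. Two initial segments of the same path are comparable under inclusion. If $P\subsetneq Q$ are paths, then $o(P)<o(Q)$: the level of a point of $Q\setminus P$ is not met by $P$, because $Q$ meets it only once.

\begin{lemma}\label{lem:paths}
Every sequence of paths has a subsequence whose characteristic functions converge in $2^T$.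
\end{lemma}

\begin{proof}
Let $(P_n)$ be a sequence of paths. For $n<m<k$ both $P_n\cap P_m$ and $P_m\cap P_k$ are initial segments of $P_m$, so exactly one of the following holds:
\[
\text{(a)}\ \ P_n\cap P_m\subset P_m\cap P_k,\qquad\qquad
\text{(b)}\ \ P_n\cap P_m\supsetneq P_m\cap P_k .
\]
By Ramsey's theorem for triples we may pass to a subsequence, again denoted $(P_n)$, on which the same alternative holds for all triples. It cannot be (b), since then $o(P_0\cap P_1)>o(P_1\cap P_2)>o(P_2\cap P_3)>\cdots$ would be an infinite decreasing sequence of ordinals. So (a) holds. If $t\in P_n\cap P_m$ for some $n<m$, then $t\in P_k$ for all $k>m$. Thus each $t\in T$ lies in at most one of the $P_n$ or in all but finitely many of them. This is convergence at the coordinate $t$.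
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:space}]
Define $f_n\in2^T$ by $f_n(\alpha,b)=1$ if and only if $n\in b$. For an infinite $X\subset\omega$ take $(\alpha,b)$ from (T3). The coordinate $(\alpha,b)$ takes each of the values $0,1$ for infinitely many $n\in X$, so $(f_n)_{n\in X}$ does not converge.

Let $g\in L_0$, that is, let $g\in2^T$ be a cluster point of $(f_n)$. We claim that $P=g^{-1}(1)$ is a path. For any two coordinates there are arbitrarily large $n$ such that $f_n$ agrees with $g$ at both of them. If $(\alpha,b)\le(\beta,c)$, then $c\setminus b$ is finite, so $f_n(\beta,c)=1$ implies $f_n(\alpha,b)=1$ for all large $n$; hence $g(\beta,c)=1$ implies $g(\alpha,b)=1$. If $(\alpha,b)$ and $(\beta,c)$ are incomparable, then $b\cap c$ is finite by (T2), so for large $n$ the values $f_n(\alpha,b)$ and $f_n(\beta,c)$ are not both $1$; hence $g$ is not $1$ at both. So $P$ is downward closed and a chain.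

By Lemma~\ref{lem:paths}, every sequence in $L_0$ has a subsequence converging in $2^T$, and the limit lies in the closed set $L_0$. So $L_0$ is sequentially compact. The compact space $2^T\supset L_0$ and the sequence $(f_n)$ witness that $L_0$ is bad.
\end{proof}

\section{From spaces to groups}\label{sec:groups}

Given a bad $L$ inside a compact $K$, we want a group containing $K$ in which $L$ generates a closed subgroup $N$ without new pathological compact sets. The natural choice is the free abelian group on $K$, and we have to choose its topology. Duality with the Banach space $C(K)$ of continuous real functions is convenient, because the uniform boundedness principle then forces compact sets to be bounded in norm. As the coefficients are integers, an element of norm $j$ is a sum of $j$ signed points. So the elements of $N$ of norm at most $m$ form a finite union of continuous images of the spaces $(L\times\{\pm1\})^j$, $j\le m$.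

For a finitely supported function $\mu:K\to\mathbb Z$ and a function $f:K\to\mathbb R$ put
\[
\hat f(\mu)=\sum_{x\in K}\mu(x)f(x),\qquad\|\mu\|=\sum_{x\in K}|\mu(x)| ,
\]
and let $\delta_x$ be the function with value $1$ at $x$ and $0$ elsewhere.

\begin{proposition}\label{prop:group}
Let $K$ be compact, $K=\{x_n:n\in\omega\}\sqcup L$, where the $x_n$ are distinct isolated points of $K$, $L$ is closed and sequentially compact, and $(x_n)$ has no convergent subsequence. Let $G$ be the group of all finitely supported functions $\mu:K\to\mathbb Z$ with the weakest topology making all the homomorphisms $\hat f:G\to\mathbb R$, $f\in C(K)$, continuous. Let $N=\{\mu\in G:\operatorname{supp}\mu\subset L\}$. Then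
\begin{enumerate}
\item[(a)] $G$ is a Hausdorff topological abelian group and $N$ is a closed subgroup;
\item[(b)] $x\mapsto\delta_x$ embeds $K$ in $G$ and $L$ in $N$; in particular $G$ contains a compact set that is not sequentially compact; moreover, $G$ is $\sigma$-compact;
\item[(c)] all compact subsets of $N$ are sequentially compact;
\item[(d)] $G/N$ is countable, and all its compact subsets are sequentially compact.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) A weak topology with respect to homomorphisms into $\mathbb R$ is a group topology. It is Hausdorff: if $\mu(x)\neq0$, there is $f\in C(K)$ with $f(x)=1$ that vanishes on the rest of the finite set $\operatorname{supp}\mu$, and $\hat f(\mu)=\mu(x)\ne0$. Since $x_n$ is isolated, its characteristic function $\chi_n=\chi_{\{x_n\}}$ is in $C(K)$, and $\hat\chi_n(\mu)=\mu(x_n)$. So $N=\bigcap_n\ker\hat\chi_n$ is closed.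

(b) The map $x\mapsto\delta_x$ is injective, and it is continuous because $\hat f(\delta_x)=f(x)$. As $K$ is compact and $G$ is Hausdorff, it is an embedding, and clearly it maps $L$ into $N$. The image of $K$ is not sequentially compact because of $(\delta_{x_n})$. For each $j$ the map
\[
s_j:(K\times\{\pm1\})^j\to G,\qquad s_j\bigl((y_i,\varepsilon_i)_{i\le j}\bigr)=\sum_{i=1}^j\varepsilon_i\delta_{y_i},
\]
is continuous. Its values have norm at most $j$, and every $\mu$ with $\|\mu\|=j$ is a value of $s_j$. So $\{\mu\in G:\|\mu\|\le m\}$ is the union of the images of $s_0,\dots,s_m$; it is compact, and $G$ is the union of these sets over all $m$.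

(c) Let $C\subset N$ be compact. Each $\mu\in G$ acts as a linear functional $f\mapsto\hat f(\mu)$ on $C(K)$ with the supremum norm. The norm of this functional is $\|\mu\|$: it is at most $\|\mu\|$, and by Tietze's theorem some $f\in C(K)$ with values in $[-1,1]$ takes at each $x\in\operatorname{supp}\mu$ the value $\pm1$ with the sign of $\mu(x)$. For each $f\in C(K)$ the compact set $\hat f(C)\subset\mathbb R$ is bounded. By the uniform boundedness principle there is $m\in\omega$ with $\|\mu\|\le m$ for all $\mu\in C$. So $C$ is contained in $S_m=\{\mu\in N:\|\mu\|\le m\}$, which, as in (b), is the union of the images of $(L\times\{\pm1\})^j$ under $s_j$, $0\le j\le m$. Finite products of sequentially compact spaces, their continuous images, and finite unions of such images are sequentially compact. So $S_m$ is sequentially compact, and so is its closed subset $C$.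

(d) The homomorphism $\mu\mapsto(\mu(x_n))_n$ maps $G$ onto the countable group $\mathbb Z^{(\omega)}$ and has kernel $N$. So $G/N$ is countable, and it is Hausdorff because $N$ is closed. A countable compact space $Z$ is metrizable, since it is embedded in $\mathbb R^\omega$ by countably many continuous functions, one for each pair of distinct points, separating that pair. Hence compact subsets of $G/N$ are sequentially compact.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:reduction}(ii) and~\ref{thm:main}]
Let $L_0$ be bad and sequentially compact. Lemma~\ref{lem:normal} provides $K$ and $L\cong L_0$ as required in Proposition~\ref{prop:group}. The resulting $G$ and $N$ have all the properties listed in Theorem~\ref{thm:main}, and $N$ contains a copy of $L_0$. This proves Theorem~\ref{thm:reduction}(ii). By Proposition~\ref{prop:space} there is a bad sequentially compact compact space, and Theorem~\ref{thm:main} follows.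
\end{proof}

\section{A metrizable quotient}\label{sec:metrizable}

Let $T$, $f_n$ and $L_0$ be as constructed in Section~\ref{sec:space}, and let $K$ and $L$ be obtained from them by Lemma~\ref{lem:normal}, with $K_0=2^T$ and $y_n=f_n$. Let $G$, $N$ be as in Proposition~\ref{prop:group}, let $\chi_n=\chi_{\{x_n\}}$, and let
\[
q:G\to\mathbb Z^{(\omega)},\qquad q(\mu)=(\mu(x_n))_n,\qquad\ker q=N .
\]
The sets $V_m=\{a\in\mathbb Z^{(\omega)}:a_n=0\text{ for }n\le m\}$ form a base at $0$ for the topology inherited from $\mathbb Z^\omega$. We keep the group $G$ and change its topology so that $q$ becomes continuous and open. Two observations show what is needed.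

First, the topology of $G$ in Proposition~\ref{prop:group} is too fine. A homomorphism $\mathbb Z^{(\omega)}\to\mathbb R$ that is continuous in the topology inherited from $\mathbb Z^\omega$ maps some subgroup $V_m$ into $(-1,1)$, hence to $0$; so its image is finitely generated. Now let $f=0$ on $L$ and $f(x_n)=1/(n+1)$; this $f$ is continuous on $K$, as for each $\varepsilon>0$ we have $|f|\ge\varepsilon$ at only finitely many points, all isolated. Then $\hat f$ vanishes on $N$, so it induces a continuous homomorphism of $G/N$ into $\mathbb R$. Its image is generated by the numbers $1/(n+1)$, $n\in\omega$, and is not finitely generated. So we must not use all extensions to $K$ of a function on $L$. We shall keep just one extension $\varphi(h)\in C(K)$ of each $h\in C(L)$, chosen linearly in $h$, together with the functions $\chi_n$.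

Second, there is a constraint on $\varphi$. If $h$ is integer-valued and $\widehat{\varphi(h)}$ is continuous on $G$, then $\mu\mapsto\exp(2\pi i\,\widehat{\varphi(h)}(\mu))$ is a continuous character of $G$ that is trivial on $N$. If $q$ is to be continuous and open, it induces a continuous character of $\mathbb Z^{(\omega)}$. Such a character maps some subgroup $V_m$ into a small neighborhood of $1$, hence to $1$. So $\varphi(h)(x_n)$ must be an integer for all but finitely many $n$. We shall require that $\varphi$ preserve integrality; this turns out to be sufficient.

Write $C(L,\mathbb Z)$ for the group of integer-valued continuous functions on $L$, and similarly for $K$.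

\begin{lemma}\label{lem:extend}
There is a linear map $\varphi:C(L)\to C(K)$ such that $\varphi(h)|_L=h$ for all $h\in C(L)$ and $\varphi(C(L,\mathbb Z))\subset C(K,\mathbb Z)$.
\end{lemma}

\begin{proof}
By N\"obeling's theorem \cite{Nobeling}, the group of bounded integer-valued functions on any set is free abelian. Its subgroup $C(L,\mathbb Z)$ (for functions on the set $L$) is therefore free; let $\mathcal H$ be a $\mathbb Z$-basis of it.

\emph{$\mathcal H$ is linearly independent over $\mathbb R$.} Let $h_1,\dots,h_k\in\mathcal H$ be distinct. The vectors $(h_1(l),\dots,h_k(l))\in\mathbb Z^k$, $l\in L$, span $\mathbb Q^k$ over $\mathbb Q$; otherwise a nonzero integer vector $(m_i)$ would be orthogonal to all of them, that is, $\sum m_ih_i=0$, contradicting independence over $\mathbb Z$. So $k$ of them form a matrix with nonzero determinant, and they also span $\mathbb R^k$ over $\mathbb R$. If $\sum c_ih_i=0$ with $c_i\in\mathbb R$, then $(c_i)$ is orthogonal to all these vectors, and so $c=0$.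

\emph{Integer-valued extensions.} The space $K\subset(\omega+1)\times2^T$ has a base of clopen sets. By compactness, finitely many pairwise disjoint closed subsets of $K$ have pairwise disjoint clopen neighborhoods. Let $h\in\mathcal H$. It takes only finitely many values $j$, and the sets $h^{-1}(j)$ form a partition of $L$ into closed sets. Choose disjoint clopen $U_j\supset h^{-1}(j)$ in $K$, and let $\varphi(h)$ be $j$ on $U_j$ and $0$ outside $\bigcup_jU_j$. This is an integer-valued continuous extension of $h$.

Extend $\mathcal H$ to a vector space basis of $C(L)$. For basis elements $h\notin\mathcal H$ let $\varphi(h)$ be any continuous extension, which exists by Tietze's theorem. Extend $\varphi$ linearly. Then $\varphi(h)|_L=h$ for all $h\in C(L)$. Elements of $C(L,\mathbb Z)$ are integer combinations of elements of $\mathcal H$, so their images are integer-valued.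
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:metrizable}]
Give the abstract group $G$ the weakest topology $\tau$ making all $\widehat{\varphi(h)}$ $(h\in C(L))$ and all $\hat\chi_n$ $(n\in\omega)$ continuous. It is a group topology, coarser than that of Proposition~\ref{prop:group}. We check that nothing else has been lost.
\begin{itemize}
\item \emph{$\tau$ is Hausdorff.} Let $\mu\ne0$. Either $\hat\chi_n(\mu)=\mu(x_n)\ne0$ for some $n$, or $\mu\in N$. In the latter case choose $h\in C(L)$ equal to $1$ at one point of $\operatorname{supp}\mu$ and to $0$ at the others; then $\widehat{\varphi(h)}(\mu)=\sum_{l\in L}\mu(l)h(l)\neq0$.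
\item \emph{$N$ is closed}, since $N=\bigcap_n\ker\hat\chi_n$.
\item \emph{The topology of $N$ is unchanged.} On $N$ the $\hat\chi_n$ vanish, and $\widehat{\varphi(h)}(\nu)=\hat h(\nu):=\sum_{l\in L}\nu(l)h(l)$. So $\tau$ induces on $N$ the weak topology of all $\hat h$, $h\in C(L)$. The topology of Proposition~\ref{prop:group} induces the same one, since the restrictions of functions in $C(K)$ to $L$ are precisely the functions in $C(L)$. Hence compact subsets of $N$ are sequentially compact.
\item \emph{$\sigma$-compactness and the copy of $K$.} $\sigma$-compactness passes to coarser topologies. The map $x\mapsto\delta_x$ is still continuous and injective from $K$ to a Hausdorff space, hence an embedding, and its compact image is not sequentially compact.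
\end{itemize}

It remains to prove that $q$ is continuous and open as a map onto $\mathbb Z^{(\omega)}$ with the topology inherited from $\mathbb Z^\omega$. Then $G/N$ is topologically isomorphic to this group, and its compact subsets are metrizable and so sequentially compact. Since the $\hat\chi_n$ are integer-valued, the sets
\[
U=\{\mu\in G:\ |\widehat{\varphi(h_i)}(\mu)|<\varepsilon\ (i\le k),\ \ \mu(x_n)=0\ (n\le m)\},
\]
with $k\ge1$, $h_1,\dots,h_k\in C(L)$, $\varepsilon>0$ and $m\in\omega$, form a base at $0$ for $\tau$. We show that $q(U)=V_m$. This suffices. The inclusion $q(U)\subset V_m$ is clear.

Let $a\in V_m$. The element $\sum_na_n\delta_{x_n}$ is mapped to $a$, but it need not be in $U$; we want to correct it by an element of $N$. Put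
\[
h=(h_1,\dots,h_k):L\to\mathbb R^k,\qquad
r=\sum_na_n\bigl(\varphi(h_1)(x_n),\dots,\varphi(h_k)(x_n)\bigr)\in\mathbb R^k ,
\]
and let $S$ be the closure in $\mathbb R^k$ of the subgroup generated by $h(L)$. This subgroup is $\{(\hat h_1(\nu),\dots,\hat h_k(\nu)):\nu\in N\}$.

If $-r\in S$, there is $\nu\in N$ with $|r_i+\hat h_i(\nu)|<\varepsilon$ for all $i\le k$. Put $\mu=\sum_na_n\delta_{x_n}+\nu$. Then $\widehat{\varphi(h_i)}(\mu)=r_i+\hat h_i(\nu)$ and $\mu(x_n)=a_n$, so $\mu\in U$ and $q(\mu)=a$.

Suppose that $-r\notin S$. Recall that after a linear change of coordinates a closed subgroup of $\mathbb R^k$ has the form $\mathbb R^{d}\times\mathbb Z^{e}\times\{0\}$. A point outside it has either a non-integer coordinate in the second block or a nonzero coordinate in the third. In both cases a suitable multiple of that coordinate is a linear functional that is integer-valued on the subgroup and not an integer at the point. So there is $c\in\mathbb R^k$ with $c\cdot s\in\mathbb Z$ for all $s\in S$ and $c\cdot r\notin\mathbb Z$. Put $g=\sum_ic_ih_i$. Then $g(l)=c\cdot h(l)\in\mathbb Z$ for all $l\in L$, so $g\in C(L,\mathbb Z)$. By the choice of $\varphi$, the function $\varphi(g)=\sum_ic_i\varphi(h_i)$ is integer-valued. Hence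
\[
c\cdot r=\sum_na_n\sum_ic_i\varphi(h_i)(x_n)=\sum_na_n\varphi(g)(x_n)\in\mathbb Z ,
\]
a contradiction.
\end{proof}

\section{When the answer is positive}\label{sec:positive}

We first verify that $\mathfrak p$ and $\mathfrak s$ are uncountable. If all finite intersections of the sets $A_0,A_1,\dots$ are infinite, choose $n_0<n_1<\cdots$ with $n_k\in A_0\cap\dots\cap A_k$; then $\{n_k:k\in\omega\}$ is a pseudo-intersection. Given sets $S_0,S_1,\dots$, choose infinite sets $X_0\supset X_1\supset\cdots$ such that $X_i$ is contained in $S_i$ or disjoint from $S_i$; a pseudo-intersection of the $X_i$ is not split by any $S_i$ into two infinite parts.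

The proof of Theorem~\ref{thm:positive} extends the argument about isolated cluster points in Section~\ref{sec:bad}. That argument had one step: concentrate the sequence near the point $z$. Now there are two. The cardinal $\mathfrak p$ serves to pass to a subsequence all of whose cluster points are in $F$, and $\mathfrak s$ serves to make the coordinates of $F$ converge along a further subsequence. Below, ``almost all'' means ``all but finitely many''.

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
By Theorem~\ref{thm:reduction}(i) it suffices to show that no compact $L\subset N$ is bad. Let $(y_n)$ be a sequence in a compact space $K\supset L$ with all cluster points in $L$. We look for a convergent subsequence. Let $E\subset L$ be the set of all cluster points of $(y_n)$. It is compact and nonempty; let $F\subset E$ be as in the hypothesis. There are fewer than $\mathfrak p$ open sets $O_i\subset K$ $(i\in I)$ with $F=E\cap\bigcap_{i\in I}O_i$.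

\emph{Concentration near $F$.} As $F$ is closed in $K$, for each $i$ there is an open $W_i\subset K$ with $F\subset W_i\subset\overline{W_i}\subset O_i$. Put $A_i=\{n:y_n\in W_i\}$. Any finite intersection of the $W_i$ is a neighborhood of every point of $F\neq\emptyset$, and these points are cluster points of $(y_n)$. So all finite intersections of the $A_i$ are infinite. Since $|I|<\mathfrak p$, there is an infinite $A\subset\omega$ with $A\subset^*A_i$ for all $i\in I$. A cluster point of $(y_n)_{n\in A}$ lies in $E$ and in each $\overline{W_i}\subset O_i$. So all cluster points of $(y_n)_{n\in A}$ are in $F$.

\emph{Convergence.} Let $\lambda=\max(w(F),\omega)$, where $w(F)$ is the weight of $F$. As $\mathfrak s$ is uncountable, $\lambda<\mathfrak s$. The compact space $F$ embeds in $[0,1]^\lambda$, so there are continuous functions on $F$ with values in $[0,1]$, indexed by $\xi<\lambda$, that separate the points of $F$. By Tietze's theorem extend them to continuous $\psi_\xi:K\to[0,1]$. The family of the sets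
\[
\{n\in A:\psi_\xi(y_n)<r\}\qquad(\xi<\lambda,\ r\in\mathbb Q)
\]
has size at most $\lambda<\mathfrak s$. Identifying $A$ with $\omega$ by a bijection, we see that it is not splitting on $A$: there is an infinite $B\subset A$ such that for all $\xi$ and $r$ either $\psi_\xi(y_n)<r$ for almost all $n\in B$ or $\psi_\xi(y_n)\ge r$ for almost all $n\in B$. So no rational $r$ lies strictly between the lower and the upper limit of $(\psi_\xi(y_n))_{n\in B}$, and this sequence converges, for each $\xi$. If $z$ and $z'$ are cluster points of $(y_n)_{n\in B}$, then $\psi_\xi(z)=\lim_{n\in B}\psi_\xi(y_n)=\psi_\xi(z')$ for all $\xi<\lambda$. As $z,z'\in F$, we get $z=z'$. So $(y_n)_{n\in B}$ has exactly one cluster point and converges to it. Hence $L$ is not bad.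

\emph{The examples.} Let $E\subset N$ be compact and nonempty. If $w(E)<\mathfrak s$, take $F=E$; this includes the case of a metrizable $E$, since $\mathfrak s$ is uncountable. If $E$ has a relatively $G_\delta$ point, take $F$ to consist of that point; this is allowed since $\mathfrak p$ is uncountable, and it covers isolated points and thus scattered $E$. Finally, let $|E|<2^{\mathfrak p}$. The \v Cech--Posp\'i\v sil theorem says that, for an infinite cardinal $\theta$, a nonempty compact space in which every point has character at least $\theta$ has at least $2^\theta$ points; here the character of a point is the least size of a neighborhood base. So some point of $E$ has character $<\mathfrak p$ in $E$. It is the intersection of fewer than $\mathfrak p$ open subsets of $E$, and we take $F$ to consist of this point.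
\end{proof}

\begin{thebibliography}{9}
\bibitem{book}
\emph{Topological Groups and Related Structures},
\url{https://w.rexresearch1.com/TopologyLibrary/TopologicalGroupsRelatedStructuresArhangel.pdf}.

\bibitem{Nobeling}
N\"obeling, Invent.\ Math.\ \textbf{6} (1968), 41--55.
\end{thebibliography}

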